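\title{Symmetric complete boundedness and similarity of Jordan homomorphisms}

\begin{abstract}
A bounded linear map on a $C^*$-algebra $\mathcal A$ is symmetrically completely bounded if its matrix amplifications are uniformly bounded on the matrices $[a_{ij}]$ with $a_{ij}=a_{ji}$. We prove that a bounded Jordan homomorphism $\Pi:\mathcal A\to B(H)$ is similar to a $*$-Jordan homomorphism if and only if it is symmetrically completely bounded. The central step is the inequality $\|\pi\|_{\mathrm{cb}}\le\|\pi\|_{\mathrm{scb}}^2$ for homomorphisms $\pi$. It follows from a factorization of every contractive matrix over a von Neumann algebra into two matrices that are, together with their transposes, almost contractive. The exponent $2$ cannot be lowered when the irreducible representations of $\mathcal A$ are not of bounded dimension.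
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathcal A$ is a $C^*$-algebra, not necessarily unital, and $B(H)$ is the algebra of bounded operators on a Hilbert space $H$. A \emph{homomorphism} is a linear multiplicative map, and an \emph{anti-homomorphism} is a linear map with $\pi(ab)=\pi(b)\pi(a)$; neither is assumed to preserve the unit or the adjoint. The prefix $*$ means that adjoints are preserved.

The algebra $M_n(\mathcal A)$ of $n\times n$ matrices over $\mathcal A$ has a unique $C^*$-norm. A bounded linear map $\varphi:\mathcal A\to\mathcal B$ between $C^*$-algebras acts on matrices entry by entry, $\varphi_n([a_{ij}])=[\varphi(a_{ij})]$, and is \emph{completely bounded} if $\|\varphi\|_{\mathrm{cb}}=\sup_n\|\varphi_n\|$ is finite. If $\sigma:\mathcal A\to B(H)$ is a $*$-homomorphism, then so is every $\sigma_n$, and $*$-homomorphisms of $C^*$-algebras are contractive. Hence, for invertible $T\in B(H)$, the homomorphism $\pi=T^{-1}\sigma(\cdot)T$ satisfies $\|\pi\|_{\mathrm{cb}}\le\|T\|\|T^{-1}\|$.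 Haagerup's theorem provides the converse.

\begin{theorem}[Haagerup]\label{thm:haagerup}
A bounded homomorphism $\pi:\mathcal A\to B(H)$ is completely bounded if and only if there is an invertible $T\in B(H)$ such that $T\pi(\cdot)T^{-1}$ is a $*$-homomorphism.
\end{theorem}

A linear map $\Pi:\mathcal A\to B(H)$ is a \emph{Jordan homomorphism} if $\Pi(a^2)=\Pi(a)^2$ for all $a\in\mathcal A$, and a \emph{$*$-Jordan homomorphism} if moreover $\Pi(a^*)=\Pi(a)^*$ for all $a$. Homomorphisms, anti-homomorphisms and direct sums $a\mapsto\pi(a)\oplus\pi'(a)$ of one of each are Jordan homomorphisms. We say that $\Pi$ is \emph{similar to a $*$-Jordan homomorphism} if $T\Pi(\cdot)T^{-1}$ is a $*$-Jordan homomorphism for some invertible $T\in B(H)$. Which condition on the norms of the $\Pi_n$ characterizes this property?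

Complete boundedness is too strong. The transpose map on $M_k$ is a $*$-anti-homomorphism of cb norm $k$ (Example~\ref{ex:transpose}), so the transpose map on $B(\ell^2)$ is a $*$-Jordan homomorphism that is not completely bounded. The correct estimate for anti-homomorphisms involves the matrix $X^t$ obtained from $X=[a_{ij}]$ by exchanging the indices $i,j$ and leaving the entries untouched: a $*$-homomorphism satisfies $\|\sigma_n(X)\|\le\|X\|$, while a $*$-anti-homomorphism satisfies $\|\sigma_n(X)\|\le\|X^t\|$ (Lemma~\ref{lem:op}). The two bounds agree when $X=X^t$. So let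
\[
S_n(\mathcal A)=\{[a_{ij}]\in M_n(\mathcal A): a_{ij}=a_{ji}\ \text{for all } i,j\}
\]
be the space of symmetric (not necessarily self-adjoint) matrices, and call a bounded linear map $\varphi:\mathcal A\to\mathcal B$ \emph{symmetrically completely bounded} if
\[
\|\varphi\|_{\mathrm{scb}}=\sup_n\big\|\varphi_n|_{S_n(\mathcal A)}\big\|<\infty .
\]
Since $S_1(\mathcal A)=\mathcal A$, we have $\|\varphi\|\le\|\varphi\|_{\mathrm{scb}}\le\|\varphi\|_{\mathrm{cb}}$. The following conjecture comes from \cite{scb}: \emph{a bounded Jordan homomorphism $\Pi:\mathcal A\to B(H)$ is similar to a $*$-Jordan homomorphism if and only if it is symmetrically completely bounded.} We prove it.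

\begin{theorem}\label{thm:A}
Let $\Pi:\mathcal A\to B(H)$ be a bounded Jordan homomorphism. Then $\Pi$ is similar to a $*$-Jordan homomorphism if and only if $\|\Pi\|_{\mathrm{scb}}<\infty$. Moreover, $\|\Pi\|_{\mathrm{scb}}\le\|T\|\|T^{-1}\|$ whenever $T\Pi(\cdot)T^{-1}$ is a $*$-Jordan homomorphism. If $\mathcal A$ is unital, $\Pi(1)=I$ and $\|\Pi\|_{\mathrm{scb}}<\infty$, then $T$ can be chosen with $\|T\|\|T^{-1}\|\le 2\|\Pi\|_{\mathrm{scb}}^5$.
\end{theorem}

To see where the difficulty lies, let $\Pi$ be a homomorphism. Then $T\Pi(\cdot)T^{-1}$ is multiplicative for every $T$, so $\Pi$ is similar to a $*$-Jordan homomorphism exactly when it is similar to a $*$-homomorphism, that is, exactly when it is completely bounded. The conjecture therefore contains the claim that a symmetrically completely bounded homomorphism is completely bounded. For linear maps this implication fails, as the transpose on $B(\ell^2)$ shows, and one might try to refute the conjecture by hiding a transpose in a corner of a homomorphism.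 The next two theorems show that this can be done, but that it gains no more than a square.

\begin{theorem}\label{thm:B}
If $\pi:\mathcal A\to B(H)$ is a bounded homomorphism and $\|\pi\|_{\mathrm{scb}}<\infty$, then $\|\pi\|_{\mathrm{cb}}\le\|\pi\|_{\mathrm{scb}}^2$.
\end{theorem}

\begin{theorem}\label{thm:C}
\textup{(i)} If all irreducible representations of $\mathcal A$ have dimension at most $N<\infty$, then $\|\varphi\|_{\mathrm{cb}}\le N\|\varphi\|_{\mathrm{scb}}$ for every bounded linear map $\varphi:\mathcal A\to B(H)$.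

\textup{(ii)} If there is no such $N$, then for every $c=1,2,3,\dots$ there is a bounded homomorphism $\pi_c$ of $\mathcal A$, unital if $\mathcal A$ is unital and similar to a $*$-homomorphism, with $\|\pi_c\|_{\mathrm{scb}}\le3c+3$ and $\|\pi_c\|_{\mathrm{cb}}\ge c^2$. Hence for such $\mathcal A$ the exponent $2$ in Theorem~\ref{thm:B} cannot be lowered, and no bound $\|T\|\|T^{-1}\|\le K\|\Pi\|_{\mathrm{scb}}^\alpha$ with $\alpha<2$ is possible in Theorem~\ref{thm:A}.
\end{theorem}

Theorem~\ref{thm:C} is not used in the proofs of the other two. We do not determine the best exponent for $\|T\|\|T^{-1}\|$ in Theorem~\ref{thm:A}; the results show only that it lies between $2$ and $5$ for unital $\Pi$ on a unital algebra $\mathcal A$ as in Theorem~\ref{thm:C}(ii).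

The proof of Theorem~\ref{thm:A} has two independent ingredients, both of which live in the von Neumann algebra $\mathcal A^{**}$ (Section~\ref{sec:norms}). The first is a factorization $X=RC$ of an arbitrary contractive matrix into two matrices to which the scb hypothesis applies; it gives Theorem~\ref{thm:B} at once (Section~\ref{sec:fact}). The second is a splitting $\Pi=\Pi_++\Pi_-$ of a bounded weak*-continuous Jordan homomorphism into a homomorphism and an anti-homomorphism, with control of the norms (Section~\ref{sec:split}). In Section~\ref{sec:proofA} the two pieces are assembled into a completely bounded homomorphism of $\mathcal A\oplus\mathcal A^{op}$, to which Theorem~\ref{thm:haagerup} applies. Section~\ref{sec:sharp} proves Theorem~\ref{thm:C}.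

\section{Transposed matrices, the opposite algebra and the bidual}\label{sec:norms}

A rectangular matrix $X\in M_{m,n}(\mathcal A)$ is normed as the square matrix obtained by adding zero rows or columns; if $\mathcal A\subseteq B(K)$, this is the norm of $X$ as an operator $K^n\to K^m$. We write $\varphi(X)=[\varphi(X_{ij})]$, define $X^t\in M_{n,m}(\mathcal A)$ by $(X^t)_{ji}=X_{ij}$, and put
\[
\|X\|_\cap=\max\big(\|X\|,\|X^t\|\big).
\]
The first lemma frees the scb hypothesis from symmetric matrices: it applies to every matrix, at the price of the larger norm $\|\cdot\|_\cap$.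

\begin{lemma}\label{lem:cap}
For every bounded linear $\varphi:\mathcal A\to B(H)$ and $X\in M_{m,n}(\mathcal A)$ we have $\|\varphi(X)\|\le\|\varphi\|_{\mathrm{scb}}\|X\|_\cap$.
\end{lemma}

\begin{proof}
The matrix $Z=\begin{pmatrix}0&X\\X^t&0\end{pmatrix}$ lies in $S_{m+n}(\mathcal A)$. Since $Z^*Z$ is block diagonal with blocks $(X^t)^*X^t$ and $X^*X$, we have $\|Z\|=\|X\|_\cap$. Finally, $\varphi(X)$ is a corner of $\varphi(Z)$.
\end{proof}

As $\|X\|_\cap=\|X\|$ for symmetric $X$, the lemma shows that $\|\varphi\|_{\mathrm{scb}}$ is the supremum of $\|\varphi(X)\|$ over all matrices with $\|X\|_\cap\le1$.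

The \emph{opposite algebra} $\mathcal A^{op}$ is $\mathcal A$ with the same norm and involution and with the reversed product $a\cdot b=ba$. It is a $C^*$-algebra, and an anti-homomorphism of $\mathcal A$ is the same thing as a homomorphism of $\mathcal A^{op}$. If $M\subseteq B(K)$ is a von Neumann algebra, then so is $M^{op}$: for a conjugation $J$ of $K$ (a conjugate-linear isometry with $J^2=1$), the map $a\mapsto Ja^*J$ is a $*$-isomorphism of $M^{op}$ onto the von Neumann algebra $JMJ$. The algebras $\mathcal A$ and $\mathcal A^{op}$ have the same norm but different matrix norms.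

\begin{lemma}\label{lem:op}
The norm of a matrix $X$ over $\mathcal A^{op}$ equals the norm of $X^t$ over $\mathcal A$. Consequently $\|\cdot\|_\cap$ is the same for $\mathcal A$ and $\mathcal A^{op}$; a $*$-anti-homomorphism $\sigma$ of $\mathcal A$ satisfies $\|\sigma(X)\|\le\|X^t\|$; and if $\mathcal A$ is commutative, then $\|X^t\|=\|X\|$.
\end{lemma}

\begin{proof}
After padding with zeros we may take $X$ square. We show that $X\mapsto X^t$ is a $*$-isomorphism of $M_n(\mathcal A^{op})$ onto $M_n(\mathcal A)^{op}$; it is then isometric. Both $(X^*)^t$ and $(X^t)^*$ have $(i,j)$ entry $X_{ij}^*$. If $X\cdot Y$ is the product in $M_n(\mathcal A^{op})$, then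
\[
\big((X\cdot Y)^t\big)_{ji}=(X\cdot Y)_{ij}=\sum_kY_{kj}X_{ik}=\sum_k(Y^t)_{jk}(X^t)_{ki}=(Y^tX^t)_{ji},
\]
with products in $\mathcal A$ on the right. For the consequences, note that the two norms defining $\|\cdot\|_\cap$ are exchanged, that $\sigma_n$ is a $*$-homomorphism on $M_n(\mathcal A^{op})$, and that $\mathcal A^{op}=\mathcal A$ in the commutative case.
\end{proof}

\begin{example}[the transpose map]\label{ex:transpose}
Let $(\xi_i)$ be the standard basis of $\mathbb C^k$, let $e_{ij}$ be the matrix units of $M_k$, and let $t_k:M_k\to M_k$ be the transpose map. A matrix $X\in M_n(M_k)$ is also a scalar matrix of size $nk$, and its transpose as a scalar matrix, which has the same norm, is obtained by transposing both the outer indices and each entry. So $t_k(X)$ is the scalar transpose of $X^t$, and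
\begin{equation}\label{eq:partial}
\|t_k(X)\|=\|X^t\|\qquad(X\in M_n(M_k)).
\end{equation}
In particular $\|t_k\|_{\mathrm{scb}}=1$.

Let $F\in M_k(M_k)$ be the matrix with $(i,j)$ entry $e_{ji}$. On $\mathbb C^k\otimes\mathbb C^k$, where the first factor carries the outer index, $F(\xi_a\otimes\xi_b)=\sum_i\xi_i\otimes e_{ai}\xi_b=\xi_b\otimes\xi_a$; thus $F$ is the \emph{flip}, a unitary. Both $F^t$ and $t_k(F)$ have $(i,j)$ entry $e_{ij}$, and this matrix sends $\xi_a\otimes\xi_b$ to $\delta_{ab}\sum_i\xi_i\otimes\xi_i$. Hence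
\begin{equation}\label{eq:flip}
F^t=t_k(F)=kP_\Omega,\qquad \Omega=k^{-1/2}\sum_i\xi_i\otimes\xi_i,
\end{equation}
where $P_\Omega$ is the projection onto $\mathbb C\Omega$. So $\|t_k\|_{\mathrm{cb}}\ge k$.

For the reverse inequality, a map of the form $a\mapsto\sum_{s}x_say_s$ (finite sum) is the product of the row $[x_s]$, the diagonal matrix $a\oplus\dots\oplus a$ and the column $[y_s]$, so its cb norm is at most $\|\sum x_sx_s^*\|^{1/2}\|\sum y_s^*y_s\|^{1/2}$. Since $e_{il}ae_{il}=a_{li}e_{il}$, we have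
\begin{equation}\label{eq:elementary}
t_k(a)=\sum_{i,l=1}^ke_{il}\,a\,e_{il},
\end{equation}
and $\sum_{i,l}e_{il}e_{il}^*=\sum_{i,l}e_{il}^*e_{il}=k\cdot1$. Thus $\|t_k\|_{\mathrm{cb}}=k$, and by \eqref{eq:partial} $\|X^t\|\le k\|X\|$ for all $X\in M_n(M_k)$.
\end{example}

The arguments below need isometries, matrix units and a trace, and a $C^*$-algebra need not contain enough of these; the compact operators on $\ell^2$ do not even have a unit. We therefore pass to the bidual. Recall that $B(H)$ is the dual of the trace class $B(H)_*$, that every von Neumann algebra has a weak* topology in which the involution is continuous and the product is continuous in each variable separately, and that $M=\mathcal A^{**}$ is a von Neumann algebra containing $\mathcal A$ as a weak*-dense $*$-subalgebra. Moreover, $M_n(\mathcal A)^{**}=M_n(M)$ isometrically, and weak* convergence in $M_n(M)$ is entrywise weak* convergence.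

\begin{lemma}\label{lem:bidual}
A bounded linear map $\varphi:\mathcal A\to B(H)$ has a unique weak*-continuous extension $\tilde\varphi:M=\mathcal A^{**}\to B(H)$, and $\|\tilde\varphi\|=\|\varphi\|$, $\|\tilde\varphi\|_{\mathrm{scb}}=\|\varphi\|_{\mathrm{scb}}$. If $\varphi$ is a homomorphism, a Jordan homomorphism, or $*$-preserving, then so is $\tilde\varphi$.
\end{lemma}

\begin{proof}
Let $\tilde\varphi$ be the adjoint of the map $B(H)_*\to\mathcal A^*$, $\omega\mapsto\omega\circ\varphi$. It is weak*-continuous, extends $\varphi$, and has norm at most $\|\varphi\|$; it is unique because $\mathcal A$ is weak*-dense.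

A linear map $\varphi$ is a Jordan homomorphism if and only if $\varphi(ab+ba)=\varphi(a)\varphi(b)+\varphi(b)\varphi(a)$ for all $a,b$ (expand the square of $a+b$; conversely put $a=b$). For fixed $a\in\mathcal A$, both sides of this identity for $\tilde\varphi$ are weak*-continuous in $b$, so it holds for $b\in M$. For fixed $b\in M$ both sides are weak*-continuous in $a$, so it holds for $a\in M$. The same two steps extend $\varphi(ab)=\varphi(a)\varphi(b)$, and one step extends $\varphi(a^*)=\varphi(a)^*$.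

For the scb norm, recall that if $Y$ is a closed subspace of a Banach space $E$, then $Y^{**}$ is identified, isometrically and weak*-homeomorphically, with the weak*-closure of $Y$ in $E^{**}$, and that by Goldstine's theorem the unit ball of $Y$ is weak*-dense in the unit ball of $Y^{**}$. Take $Y=S_n(\mathcal A)$ and $E=M_n(\mathcal A)$. The weak*-closure of $Y$ is $S_n(M)$: this space is weak*-closed, and each of its elements is approximated by approximating the entries $X_{ij}$ with $i\le j$. So the unit ball of $S_n(\mathcal A)$ is weak*-dense in that of $S_n(M)$. Since $\tilde\varphi_n$ is weak*-continuous and closed balls of $B(H^n)$ are weak*-closed, $\tilde\varphi_n$ has the same norm on $S_n(M)$ as $\varphi_n$ has on $S_n(\mathcal A)$.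
\end{proof}

\section{A factorization of length two}\label{sec:fact}

Let $\pi$ be a homomorphism of a von Neumann algebra $M$ and let $X\in M_m(M)$ be a contraction. Lemma~\ref{lem:cap} bounds $\|\pi(X)\|$ by $\|\pi\|_{\mathrm{scb}}\|X\|_\cap$, which is useless when $\|X^t\|$ is large. But if $X=RC$, then $\pi(X)=\pi(R)\pi(C)$, and we may apply Lemma~\ref{lem:cap} to each factor. The aim is thus to write $X=RC$ with $\|R\|_\cap$ and $\|C\|_\cap$ close to $1$.

\subsection*{The shape of the factors}
For $v\in M$ we write $v$ also for the diagonal matrix $v\oplus\dots\oplus v\in M_m(M)$. These are the matrices that interact well with the index transpose: $v^t=v$, and $(vX)^t=vX^t$ because $(vX)_{ij}=vX_{ij}$. Let $v_1,\dots,v_r\in M$ be isometries ($v_g^*v_g=1$), let $\lambda_g>0$ with $\sum_g\lambda_g=1$, and set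
\begin{equation}\label{eq:RC}
R=\big[\sqrt{\lambda_1}\,v_1^*\ \cdots\ \sqrt{\lambda_r}\,v_r^*\big]\in M_{m,rm}(M),\qquad
C=\begin{bmatrix}\sqrt{\lambda_1}\,v_1X\\ \vdots\\ \sqrt{\lambda_r}\,v_rX\end{bmatrix}\in M_{rm,m}(M).
\end{equation}
Then $RC=\sum_g\lambda_gv_g^*v_gX=X$. The matrix $R^t$ is the column with blocks $\sqrt{\lambda_g}\,v_g^*$, and $C^t$ is the row with blocks $\sqrt{\lambda_g}\,v_gX^t$. Three of the four norms are at most $1$ for every choice of the data:
\begin{align*}
\|R\|^2&=\|RR^*\|=\Big\|\sum\lambda_gv_g^*v_g\Big\|=1,\\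
\|R^t\|^2&=\|(R^t)^*R^t\|=\Big\|\sum\lambda_gv_gv_g^*\Big\|\le1,\\
\|C\|^2&=\|C^*C\|=\Big\|\sum\lambda_gX^*v_g^*v_gX\Big\|=\|X^*X\|\le1 .
\end{align*}
The fourth is
\begin{equation}\label{eq:fourth}
\|C^t\|^2=\|C^t(C^t)^*\|=\Big\|\sum_g\lambda_g\,v_gYv_g^*\Big\|,\qquad Y=X^t(X^t)^* .
\end{equation}
So we must find isometries of $M$ that spread out the positive matrix $Y$, whose norm may be large, until its average has norm about $1$.

\begin{example}[the flip on $\mathbb C^2\otimes\mathbb C^2$]\label{ex:bell}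
Let $M=M_2$, $m=2$, and let $X=F$ be the flip. By \eqref{eq:flip}, $\|F\|=1$, $\|F^t\|=2$ and $Y=4P_\Omega$. Take $\lambda_g=\frac14$ and the unitaries
\[
u_1=\begin{pmatrix}1&0\\0&1\end{pmatrix},\quad u_2=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad u_3=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad u_4=\begin{pmatrix}0&1\\-1&0\end{pmatrix},
\]
which act on $\mathbb C^2\otimes\mathbb C^2$ as $1\otimes u_g$. The vectors $\sqrt2\,u_g\Omega$ are
\[
\xi_1\otimes\xi_1+\xi_2\otimes\xi_2,\quad \xi_1\otimes\xi_1-\xi_2\otimes\xi_2,\quad \xi_1\otimes\xi_2+\xi_2\otimes\xi_1,\quad -\xi_1\otimes\xi_2+\xi_2\otimes\xi_1 .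
\]
So the $u_g\Omega$ form an orthonormal basis, and $\sum_g\frac14u_gYu_g^*=\sum_gu_gP_\Omega u_g^*=1$. Thus $F=RC$ with $\|R\|_\cap=\|C\|_\cap=1$, although $\|F\|_\cap=2$.
\end{example}

Two features of this example generalize separately. First, the conjugates $v_gYv_g^*$ have orthogonal ranges; this can be arranged for any $Y$ if $M$ contains many isometries with orthogonal ranges. Second, the average replaces each entry of $Y$ by its normalized trace, and a trace does not distinguish $ab^*$ from $b^*a$, hence relates $Y=X^t(X^t)^*$ to $X^*X$. A von Neumann algebra splits into two parts, one for each mechanism.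

\subsection*{Finite and properly infinite algebras}
We recall the standard facts. A von Neumann algebra is \emph{finite} if all its isometries are unitary, and \emph{properly infinite} if it is nonzero and has no nonzero finite direct summand. Every von Neumann algebra is a direct sum $M=M_f\oplus M_\infty$ with $M_f$ finite and $M_\infty$ zero or properly infinite.

In a properly infinite algebra the unit is the sum of two orthogonal projections each equivalent to $1$; that is, there are isometries $w_1,w_2$ with $w_1^*w_2=0$. The isometries $s_g=w_2^{g-1}w_1$, $g=1,2,\dots$, then have mutually orthogonal ranges, since $s_g^*s_h=w_1^*w_2^{h-g}w_1=0$ for $g<h$.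

A finite algebra $M_f$ with center $Z$ has a \emph{center-valued trace}: a positive linear map $\tau:M_f\to Z$ with $\tau(ab)=\tau(ba)$ and $\tau(z)=z$ for $z\in Z$. It is completely contractive: the norm of $\tau(X)$ in $M_m(Z)$ is the supremum of $\|\chi(\tau(X))\|$ over the characters $\chi$ of $Z$, and each $\chi\circ\tau$ is a state, hence a compression of its GNS representation. Dixmier's theorem \cite[\S8.3]{KR} says that $\tau(y)$ lies in the norm-closed convex hull of $\{uyu^*:u\in M_f\text{ unitary}\}$ for every $y\in M_f$. We need it for all entries of a matrix at once. Call $A:M_f\to M_f$ an \emph{averaging map} if $A(a)=\sum_g\lambda_gu_gau_g^*$, a finite sum with unitaries $u_g\in M_f$, $\lambda_g>0$ and $\sum\lambda_g=1$.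

\begin{lemma}\label{lem:dixmier}
Let $y_1,\dots,y_k\in M_f$ and $\delta>0$. There is an averaging map $A$ with $\|A(y_l)-\tau(y_l)\|\le\delta$ for all $l$.
\end{lemma}

\begin{proof}
Averaging maps are contractive, are closed under composition, fix $Z$ pointwise and satisfy $\tau\circ A=\tau$. Choose $A_1,\dots,A_k$ successively, applying Dixmier's theorem to $A_{l-1}\cdots A_1(y_l)$, whose trace is $\tau(y_l)$, to get $\|A_lA_{l-1}\cdots A_1(y_l)-\tau(y_l)\|\le\delta$. The maps $A_{l+1},\dots,A_k$ are contractive and fix $\tau(y_l)$, so $A=A_k\cdots A_1$ works for every $l$.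
\end{proof}

\begin{proposition}\label{prop:fact}
Let $M$ be a von Neumann algebra, $X\in M_m(M)$ with $\|X\|\le1$, and $\varepsilon>0$. There are $r\ge1$, $R\in M_{m,rm}(M)$ and $C\in M_{rm,m}(M)$ with
\[
X=RC,\qquad\|R\|_\cap\le1,\qquad\|C\|_\cap\le(1+\varepsilon)^{1/2}.
\]
\end{proposition}

\begin{proof}
By \eqref{eq:RC} and \eqref{eq:fourth} it suffices to find isometries $v_g\in M$ and weights $\lambda_g$ with $\|\sum\lambda_gv_gYv_g^*\|\le1+\varepsilon$. Write $X=X_f\oplus X_\infty$ and $Y=Y_f\oplus Y_\infty$ according to $M=M_f\oplus M_\infty$.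

\emph{Finite part.} Suppose $M_f\ne0$, and let $x_{ij}$, $y_{ij}$ be the entries of $X_f$, $Y_f$. Then $y_{jj'}=\sum_ix_{ij}x_{ij'}^*$, and the trace property gives
\[
\tau(y_{jj'})=\tau\Big(\sum_ix_{ij'}^*x_{ij}\Big)=\tau\big((X_f^*X_f)_{j'j}\big),\qquad\text{that is,}\qquad\tau(Y_f)=\tau(X_f^*X_f)^t .
\]
These matrices have entries in the commutative algebra $Z$, where the index transpose is isometric (Lemma~\ref{lem:op}). So $\|\tau(Y_f)\|=\|\tau(X_f^*X_f)\|\le1$. Lemma~\ref{lem:dixmier}, applied to the $m^2$ entries of $Y_f$ with $\delta=\varepsilon/m^2$, yields unitaries $u_1,\dots,u_r\in M_f$ and weights $\lambda_g$ such that every entry of $\sum\lambda_gu_gY_fu_g^*-\tau(Y_f)$ has norm at most $\varepsilon/m^2$. The norm of a matrix is at most the sum of the norms of its entries, so $\|\sum\lambda_gu_gY_fu_g^*\|\le1+\varepsilon$.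

\emph{Matching the weights.} The same weights must serve in $M_\infty$, where we need them small. Replacing each pair $(\lambda_g,u_g)$ by $n$ copies of $(\lambda_g/n,u_g)$ does not change the average, so we may assume $\lambda_g\|Y\|\le1$ for all $g$. If $M_f=0$, take $\lambda_g=1/r$ with an integer $r\ge\max(1,\|Y\|)$.

\emph{Properly infinite part.} Suppose $M_\infty\ne0$ and let $s_1,\dots,s_r\in M_\infty$ be isometries with orthogonal ranges. The positive matrices $\lambda_gs_gY_\infty s_g^*$ have pairwise products zero, so their sum has norm at most $\max_g\lambda_g\|Y\|\le1$.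

Put $v_g=u_g\oplus s_g$, omitting a component if the corresponding summand is zero. Each $v_g$ is an isometry of $M$, and the norm of $\sum\lambda_gv_gYv_g^*$ is the larger of the norms of its two components, hence at most $1+\varepsilon$.
\end{proof}

Neither mechanism can replace the other. In $M_f$, if nonzero, two isometries never have orthogonal ranges, because they are unitary. In $M_\infty$ there is no center-valued trace, because it would give $1\ge\tau(w_1w_1^*+w_2w_2^*)=\tau(w_1^*w_1)+\tau(w_2^*w_2)=2$.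

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:bidual}, $\pi$ extends to a homomorphism $\tilde\pi$ of $M=\mathcal A^{**}$ with the same scb norm. Let $X\in M_m(\mathcal A)\subseteq M_m(M)$ with $\|X\|\le1$, and factor $X=RC$ as in Proposition~\ref{prop:fact}. Since $\tilde\pi$ is multiplicative, $\pi(X)=\tilde\pi(R)\tilde\pi(C)$, and Lemma~\ref{lem:cap} gives $\|\pi(X)\|\le\|\pi\|_{\mathrm{scb}}^2(1+\varepsilon)^{1/2}$. Let $\varepsilon\to0$.
\end{proof}

Multiplicativity enters only in the identity $\pi(RC)=\pi(R)\pi(C)$, and it cannot be weakened to the Jordan property: $\|t_k\|_{\mathrm{scb}}^2=1<k=\|t_k\|_{\mathrm{cb}}$ for $k\ge2$.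

\section{Splitting a Jordan homomorphism}\label{sec:split}

To use the factorization for a Jordan homomorphism $\Pi$ we separate its multiplicative part from its anti-multiplicative part. Since $\Pi$ need not preserve adjoints, the separation has to be done by idempotents that are built algebraically from the values of $\Pi$ and whose norms we can estimate.

\begin{lemma}\label{lem:jordan}
Let $N$ be a unital complex algebra and $\theta:N\to B(H)$ a Jordan homomorphism. For $a,b,x\in N$ and idempotents $p,q\in N$: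
\begin{enumerate}
\item[\textup{(J1)}] $\theta(ab+ba)=\theta(a)\theta(b)+\theta(b)\theta(a)$;
\item[\textup{(J2)}] $\theta(aba)=\theta(a)\theta(b)\theta(a)$;
\item[\textup{(J3)}] if $pq=qp=0$, then $\theta(p)\theta(q)=0$;
\item[\textup{(J4)}] if $px=xp$, then $\theta(px)=\theta(p)\theta(x)=\theta(x)\theta(p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(J1) follows by expanding $\theta((a+b)^2)=\theta(a+b)^2$. For (J2), the identity $2aba=a(ab+ba)+(ab+ba)a-(a^2b+ba^2)$ expresses $aba$ through squares and symmetrized products, and holds as well for $\theta(a),\theta(b)$ in $B(H)$. For (J3), $P=\theta(p)$ and $Q=\theta(q)$ are idempotents with $PQ=-QP$ by (J1). Then $PQ=P(PQ)=-PQP=(QP)P=QP$, so $PQ=QP=-QP=0$. For (J4), $x=pxp+(1-p)x(1-p)$, so by (J2) $\theta(x)=\theta(p)\theta(x)\theta(p)+\theta(1-p)\theta(x)\theta(1-p)$. Multiplying by $\theta(p)$ on either side kills the second term by (J3), so $\theta(p)\theta(x)$ and $\theta(x)\theta(p)$ both equal $\theta(p)\theta(x)\theta(p)=\theta(pxp)=\theta(px)$.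
\end{proof}

\begin{example}\label{ex:sum}
Let $\theta:M_2\to M_2\oplus M_2$, $\theta(a)=a\oplus t_2(a)$. We want to recover the idempotent $1\oplus0$ from the values of $\theta$ alone. We have $\theta(e_{12})=e_{12}\oplus e_{21}$ and $\theta(e_{21})=e_{21}\oplus e_{12}$, so $\theta(e_{12})\theta(e_{21})=e_{11}\oplus e_{22}$. Multiplying by $\theta(e_{11})=e_{11}\oplus e_{11}$ removes the second component:
\[
\theta(e_{11})\theta(e_{12})\theta(e_{21})=e_{11}\oplus0,\qquad\theta(e_{22})\theta(e_{21})\theta(e_{12})=e_{22}\oplus0 .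
\]
The sum is $1\oplus0$. The point is that $e_{11}e_{12}e_{21}=e_{11}$, while the reversed product $e_{21}e_{12}e_{11}$ is zero.
\end{example}

The same formula works for every Jordan homomorphism on an algebra with matrix units. A family $(e_{ij})_{1\le i,j\le d}$ in a unital algebra $N$ is a system of \emph{matrix units} if $e_{ij}e_{kl}=\delta_{jk}e_{il}$ and $\sum_ie_{ii}=1_N$.

\begin{lemma}\label{lem:units}
Let $N$ be a unital complex algebra with matrix units $(e_{ij})_{1\le i,j\le d}$, $2\le d<\infty$, and let $\theta:N\to B(H)$ be a Jordan homomorphism. Put $f_{ij}=\theta(e_{ij})$ and $p_i=f_{ii}$. Then for each $i$ the operators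
\[
G_{ii}=p_if_{ij}f_{ji},\qquad H_{ii}=p_if_{ji}f_{ij}\qquad(j\ne i)
\]
do not depend on $j$. The operators $e^+=\sum_iG_{ii}$ and $e^-=\sum_iH_{ii}$ are idempotents with $e^+e^-=e^-e^+=0$ and $e^++e^-=\theta(1_N)$, and they commute with $\theta(N)$. The map $e^+\theta(\cdot)$ is a homomorphism and $e^-\theta(\cdot)$ is an anti-homomorphism. If $f_{ij}^*=f_{ji}$ for all $i,j$, then $e^+$ and $e^-$ are self-adjoint.
\end{lemma}

\begin{proof}
We may assume $N\ne0$; then $D=\mathrm{span}\{e_{ij}\}$ is a copy of $M_d$. We first analyze $\theta$ on $D$ and then bring in the relative commutant of $D$.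

\emph{Step 1: each $f_{ij}$ has two corners.} By (J3) the $p_i$ are idempotents with $p_ip_j=0$ for $i\ne j$. For $i\ne j$ put
\[
g_{ij}=p_if_{ij}p_j,\qquad h_{ij}=p_if_{ji}p_j .
\]
Since $e_{ij}=e_{ii}e_{ij}+e_{ij}e_{ii}=e_{jj}e_{ij}+e_{ij}e_{jj}$, (J1) gives $f_{ij}=p_if_{ij}+f_{ij}p_i=p_jf_{ij}+f_{ij}p_j$. Multiplying the second expression by $p_i$ on the left and on the right gives $p_if_{ij}=g_{ij}$ and $f_{ij}p_i=h_{ji}$. Hence
\begin{equation}\label{eq:corners}
f_{ij}=g_{ij}+h_{ji}\qquad(i\ne j).
\end{equation}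
Both $g_{ij}$ and $h_{ij}$ lie in $p_iB(H)p_j$, so a product of two such operators vanishes unless the inner indices agree. In particular $p_if_{ij}f_{ji}=g_{ij}(g_{ji}+h_{ij})=g_{ij}g_{ji}$ and $p_if_{ji}f_{ij}=h_{ij}(g_{ij}+h_{ji})=h_{ij}h_{ji}$. Composing $\theta|_D$ with the anti-automorphism $e_{ij}\mapsto e_{ji}$ of $D$ gives another Jordan homomorphism, for which $g$ and $h$ are exchanged. So every relation among the $g$, $h$ and $p$ remains true when $g$ and $h$ are exchanged; we call this \emph{symmetry}.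

\emph{Step 2: five relations.} Let $i,j,l$ be distinct. Applying $\theta$ to relations in $D$ and expanding by \eqref{eq:corners}, we obtain
\begin{align*}
0&=f_{ij}^2=g_{ij}h_{ji}+h_{ji}g_{ij},\\
0&=f_{ij}f_{lj}+f_{lj}f_{ij}=g_{ij}h_{jl}+g_{lj}h_{ji},\\
g_{il}+h_{li}=f_{il}&=f_{ij}f_{jl}+f_{jl}f_{ij}=g_{ij}g_{jl}+h_{lj}h_{ji},\\
g_{ij}=p_if_{ij}p_j&=p_if_{ij}f_{ji}f_{ij}p_j=g_{ij}(g_{ji}+h_{ij})g_{ij}=g_{ij}g_{ji}g_{ij},\\
p_i=p_i(p_i+p_j)&=p_i(f_{ij}f_{ji}+f_{ji}f_{ij})=g_{ij}g_{ji}+h_{ij}h_{ji},
\end{align*}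
using $e_{ij}^2=0$, then (J1) twice, then (J2), then (J1). Multiplying the first three lines by $p_i$ on the left, we get
\begin{gather*}
\text{(a) } g_{ij}h_{ji}=0,\qquad\text{(b) } g_{ij}h_{jl}=0,\qquad\text{(c) } g_{ij}g_{jl}=g_{il},\\
\text{(d) } g_{ij}g_{ji}g_{ij}=g_{ij},\qquad\text{(e) } g_{ij}g_{ji}+h_{ij}h_{ji}=p_i .
\end{gather*}
By (c), (e) and (b),
\[
g_{ij}g_{ji}=g_{il}(g_{lj}g_{jl})g_{li}=g_{il}(p_l-h_{lj}h_{jl})g_{li}=g_{il}g_{li}.
\]
So $G_{ii}=g_{ij}g_{ji}$ does not depend on $j$, and by symmetry neither does $H_{ii}=h_{ij}h_{ji}$.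

\emph{Step 3: two orthogonal systems.} Put $G_{ij}=g_{ij}$ and $H_{ij}=h_{ij}$ for $i\ne j$. We claim that for all $i,j,k,l$
\begin{equation}\label{eq:GH}
G_{ij}G_{kl}=\delta_{jk}G_{il},\qquad H_{ij}H_{kl}=\delta_{jk}H_{il},\qquad G_{ij}H_{kl}=0=H_{ij}G_{kl}.
\end{equation}
All $G_{ij},H_{ij}$ lie in $p_iB(H)p_j$, so only $k=j$ needs attention, and by symmetry only $G_{ij}G_{jl}$ and $G_{ij}H_{jl}$. The cases are as follows, where in the last row $n\ne i$ is arbitrary.
\[
\begin{array}{l|l|l}
 & G_{ij}G_{jl} & G_{ij}H_{jl}\\ \hline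
i,j,l\text{ distinct} & g_{ij}g_{jl}=g_{il} & g_{ij}h_{jl}=0\\
i=l\ne j & g_{ij}g_{ji}=G_{ii} & g_{ij}h_{ji}=0\\
i=j\ne l & g_{il}g_{li}g_{il}=g_{il} & g_{il}(g_{li}h_{il})=0\\
i\ne j=l & g_{ij}g_{ji}g_{ij}=g_{ij} & (g_{ij}h_{ji})h_{ij}=0\\
i=j=l & (g_{in}g_{ni}g_{in})g_{ni}=G_{ii} & g_{in}(g_{ni}h_{in})h_{ni}=0
\end{array}
\]
By \eqref{eq:corners} and (e), $f_{ij}=G_{ij}+H_{ji}$ for all $i,j$. With \eqref{eq:GH} this shows that $e^\pm$ are idempotents, $e^+e^-=e^-e^+=0$, $e^++e^-=\sum_ip_i=\theta(1_N)$, and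
\begin{equation}\label{eq:ef}
e^+f_{ij}=f_{ij}e^+=G_{ij},\qquad e^-f_{ij}=f_{ij}e^-=H_{ji}.
\end{equation}
If $f_{ij}^*=f_{ji}$ for all $i,j$, then $p_i^*=p_i$, $g_{ij}^*=g_{ji}$ and $h_{ij}^*=h_{ji}$, so $G_{ii}$, $H_{ii}$ and $e^\pm$ are self-adjoint.

\emph{Step 4: the relative commutant.} Let $D'$ be the set of elements of $N$ that commute with $D$. Every $y\in N$ is of the form $\sum_{i,j}e_{ij}s_{ij}$ with $s_{ij}\in D'$. Indeed, $s_{ij}=\sum_ke_{ki}ye_{jk}$ satisfies $e_{ab}s_{ij}=e_{ai}ye_{jb}=s_{ij}e_{ab}$ and $e_{ij}s_{ij}=e_{ii}ye_{jj}$. Let $s\in D'$. The idempotents $e_{ii}$ and $e_{ii}+e_{ij}$ ($i\ne j$) span $D$, so by (J4) $\theta(s)$ commutes with all $f_{ij}$, hence with all $G_{ij}$, $H_{ij}$ and with $e^\pm$. By (J1), $2\theta(e_{ij}s)=f_{ij}\theta(s)+\theta(s)f_{ij}$, so $\theta(e_{ij}s)=f_{ij}\theta(s)$. Together with \eqref{eq:ef} this shows that $e^\pm$ commute with $\theta(N)$ and that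
\begin{equation}\label{eq:values}
e^+\theta(e_{ij}s)=G_{ij}\theta(s),\qquad e^-\theta(e_{ij}s)=H_{ji}\theta(s).
\end{equation}

\emph{Step 5: multiplicativity.} The Jordan property alone controls only $ss'+s's$. The matrix units separate the two orders: for $s,s'\in D'$, the symmetrized product of $e_{12}s$ and $e_{21}s'$ is $e_{11}ss'+e_{22}s's$. So (J1) gives
\[
f_{11}\theta(ss')+f_{22}\theta(s's)=f_{12}f_{21}\theta(s)\theta(s')+f_{21}f_{12}\theta(s')\theta(s).
\]
From $f_{ij}=G_{ij}+H_{ji}$ and \eqref{eq:GH} we read off $G_{11}f_{11}=G_{11}$, $G_{11}f_{22}=0$, $G_{11}f_{12}f_{21}=G_{12}f_{21}=G_{11}$, $G_{11}f_{21}=0$, and $H_{22}f_{11}=0$, $H_{22}f_{22}=H_{22}$, $H_{22}f_{12}f_{21}=H_{21}f_{21}=H_{22}$, $H_{22}f_{21}=0$. Left multiplication by $G_{11}$ and by $H_{22}$ therefore yields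
\[
G_{11}\theta(ss')=G_{11}\theta(s)\theta(s'),\qquad H_{22}\theta(s's)=H_{22}\theta(s)\theta(s').
\]
Since $G_{il}=G_{i1}G_{11}G_{1l}$, $H_{li}=H_{l2}H_{22}H_{2i}$, and $\theta(D')$ commutes with all these operators, we get $G_{il}\theta(ss')=G_{il}\theta(s)\theta(s')$ and, exchanging the names of $s$ and $s'$, $H_{li}\theta(ss')=H_{li}\theta(s')\theta(s)$ for all $i,l$. Let $x=e_{ij}s$ and $y=e_{kl}s'$, so that $xy=\delta_{jk}e_{il}ss'$. By \eqref{eq:values},
\begin{align*}
e^+\theta(x)\,e^+\theta(y)&=G_{ij}G_{kl}\theta(s)\theta(s')=\delta_{jk}G_{il}\theta(ss')=e^+\theta(xy),\\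
e^-\theta(y)\,e^-\theta(x)&=H_{lk}H_{ji}\theta(s')\theta(s)=\delta_{jk}H_{li}\theta(ss')=e^-\theta(xy).
\end{align*}
Such elements span $N$ by Step 4.
\end{proof}

The hypothesis $d\ge2$ is needed even to define $G_{ii}$. On a commutative algebra homomorphisms and anti-homomorphisms coincide, and no splitting is required.

A von Neumann algebra $M$ need not contain a system of matrix units (consider $M_2\oplus M_3$), but it is a countable direct sum of an abelian algebra and of algebras that do. Precisely, by the type decomposition there are mutually orthogonal central projections $z_0,z_1,z_2,\dots$, some possibly zero, with weak* sum $1$, such that $z_0M$ is abelian, $z_nM$ is of type $\mathrm I_n$, that is, $*$-isomorphic to $M_n(Z_n)$ with $Z_n$ abelian, for $n\ge2$, and $z_1M$ has no finite type I summand. In $z_1M$ the unit is a sum of two orthogonal equivalent projections, $z_1=vv^*+v^*v$, and $vv^*,v,v^*,v^*v$ form a system of $2\times2$ matrix units. So for $n\ge1$ the algebra $z_nM$ has matrix units $e^{(n)}_{ij}$,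 $1\le i,j\le d_n$, with $2\le d_n<\infty$ and $(e^{(n)}_{ij})^*=e^{(n)}_{ji}$.

Lemma~\ref{lem:units} gives idempotents $e_n^\pm$ for each summand, and we must add up infinitely many of them. If $\Pi$ preserves adjoints, they are orthogonal projections and the partial sums have norm at most $1$. In general a bound has to be proved, and the formula for $e_n^\pm$ has $d_n$ terms, so the triangle inequality does not give one. An average over random signs does.

\begin{proposition}\label{prop:split}
Let $M$ be a von Neumann algebra and $\Pi:M\to B(H)$ a bounded weak*-continuous Jordan homomorphism. There are $E_+,E_-\in B(H)$ commuting with $\Pi(M)$, with $\|E_\pm\|\le\|\Pi\|^3$, such that $\Pi_+=E_+\Pi(\cdot)$ is a homomorphism, $\Pi_-=E_-\Pi(\cdot)$ is an anti-homomorphism, $\Pi=\Pi_++\Pi_-$, and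
\begin{equation}\label{eq:mixed}
\Pi_+(x)\Pi_-(y)=0=\Pi_-(y)\Pi_+(x)\qquad(x,y\in M).
\end{equation}
If $\Pi$ is $*$-preserving, then $E_\pm$ are self-adjoint and $\Pi_\pm$ are $*$-preserving.
\end{proposition}

\begin{proof}
For $n\ge1$ let $e_n^\pm$ be the idempotents of Lemma~\ref{lem:units} for $\Pi|_{z_nM}$, and let $e_0^+=\Pi(z_0)$, $e_0^-=0$. Then $e_n^++e_n^-=\Pi(z_n)$ and $e_n^\pm=\Pi(z_n)e_n^\pm\Pi(z_n)$ for all $n\ge0$, and $\Pi(z_n)\Pi(z_{n'})=0$ for $n\ne n'$ by (J3). Put $s_m^\pm=\sum_{n\le m}e_n^\pm$.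

\emph{The norm bound.} Fix $m$. Let $\Lambda$ consist of the symbol $0$ and the pairs $(n,i)$ with $1\le n\le m$, $1\le i\le d_n$. Put $q_0=v_0=z_0$, and for $\alpha=(n,i)$ put $q_\alpha=e^{(n)}_{ii}$ and $v_\alpha=e^{(n)}_{i,i+1}$, with $i+1$ read modulo $d_n$. Using the freedom in Lemma~\ref{lem:units} to take $j=i+1$, and $\Pi(z_0)^3=\Pi(z_0)$, we have
\[
s_m^+=\sum_{\alpha\in\Lambda}\Pi(q_\alpha)\Pi(v_\alpha)\Pi(v_\alpha^*),\qquad s_m^-=\sum_{\alpha\in\Lambda\setminus\{0\}}\Pi(q_\alpha)\Pi(v_\alpha^*)\Pi(v_\alpha).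
\]
Let $\eta_\alpha,\zeta_\alpha$ ($\alpha\in\Lambda$) be independent uniform random signs. The expectation $\mathbb E(\eta_\alpha\eta_\beta\zeta_\beta\zeta_\gamma)$ is $1$ if $\alpha=\beta=\gamma$ and $0$ otherwise, so
\[
s_m^+=\mathbb E\ \Pi\Big(\sum_\alpha\eta_\alpha q_\alpha\Big)\,\Pi\Big(\sum_\beta\eta_\beta\zeta_\beta v_\beta\Big)\,\Pi\Big(\sum_\gamma\zeta_\gamma v_\gamma^*\Big).
\]
The choice $j=i+1$ makes both the final projections $v_\alpha v_\alpha^*$ and the initial projections $v_\alpha^*v_\alpha$ mutually orthogonal. So for $w=\sum\pm v_\alpha$ the cross terms of $w^*w$ vanish and $w^*w=\sum v_\alpha^*v_\alpha$ is a projection; thus $\|w\|=\|w^*\|\le1$. Also $\|\sum\pm q_\alpha\|\le1$. Hence $\|s_m^+\|\le\|\Pi\|^3$. Summing over $\Lambda\setminus\{0\}$ with $v_\alpha$ and $v_\alpha^*$ exchanged gives $\|s_m^-\|\le\|\Pi\|^3$.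

\emph{The limit.} Closed balls of $B(H)$ are weak*-compact, so the sequence $(s_m^+,s_m^-)$ has a weak* cluster point $(E_+,E_-)$, and $\|E_\pm\|\le\|\Pi\|^3$. If a weak*-continuous function of $(s_m^+,s_m^-)$ converges as $m\to\infty$, its limit is the value at the cluster point. Since $s_m^++s_m^-=\Pi(z_0+\dots+z_m)\to\Pi(1)$ by weak*-continuity of $\Pi$, we get $E_++E_-=\Pi(1)$, and (J4) with $p=1$ gives $\Pi_++\Pi_-=\Pi(1)\Pi(\cdot)=\Pi$. Since $s_m^\pm\Pi(z_n)=\Pi(z_n)s_m^\pm=e_n^\pm$ for $m\ge n$, we get $E_\pm\Pi(z_n)=\Pi(z_n)E_\pm=e_n^\pm$. For $y\in z_nM$, (J4) gives $\Pi(y)=\Pi(z_n)\Pi(y)=\Pi(y)\Pi(z_n)$, and therefore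
\begin{equation}\label{eq:local}
E_\pm\Pi(y)=e_n^\pm\Pi(y),\qquad\Pi(y)E_\pm=\Pi(y)e_n^\pm\qquad(y\in z_nM).
\end{equation}

\emph{The algebraic identities.} We must show that $E_\pm\Pi(y)=\Pi(y)E_\pm$, $\Pi_+(xy)=\Pi_+(x)\Pi_+(y)$, $\Pi_-(xy)=\Pi_-(y)\Pi_-(x)$ and \eqref{eq:mixed} hold for $x,y\in M$. For $x,y\in z_nM$ with $n\ge1$ they follow from \eqref{eq:local} and Lemma~\ref{lem:units}; for \eqref{eq:mixed} use that $e_n^\pm$ commute with $\Pi(z_nM)$ and annihilate each other. For $x,y\in z_0M$ we have $\Pi_-=0$ and $\Pi_+=\Pi$ by \eqref{eq:local}; by (J4), $\Pi(xy)=\Pi(x)\Pi(y)$ when $x$ is a projection of the abelian algebra $z_0M$, and these projections span a norm-dense subspace. If $x\in z_nM$ and $y\in z_{n'}M$ with $n\ne n'$, then $xy=0$, while $\Pi_\pm(x)\in\Pi(z_n)B(H)\Pi(z_n)$ and $\Pi_\pm(y)\in\Pi(z_{n'})B(H)\Pi(z_{n'})$, so all products in question vanish. By linearity the identities hold on the span of the $z_nM$, which is weak*-dense in $M$. All terms are weak*-continuous in $x$ and in $y$ separately,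 so the identities extend to $M$ one variable at a time.

\emph{Adjoints.} If $\Pi$ is $*$-preserving, then all $e_n^\pm$ are self-adjoint by Lemma~\ref{lem:units}, hence so are $s_m^\pm$ and $E_\pm$. Then $(E_\pm\Pi(x))^*=\Pi(x^*)E_\pm=E_\pm\Pi(x^*)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Let $M=\mathcal A^{**}$. We denote the extensions given by Lemma~\ref{lem:bidual} by the same letters as the original maps.

\subsection*{Similarity implies symmetric complete boundedness}
Let $\sigma=T\Pi(\cdot)T^{-1}$ be a $*$-Jordan homomorphism; it is bounded because $\Pi$ is. Extend it to $M$ and write $\sigma=\sigma_++\sigma_-$ as in Proposition~\ref{prop:split}, with $\sigma_+$ a $*$-homomorphism and $\sigma_-$ a $*$-anti-homomorphism. Let $X\in S_n(M)$, $a=\sigma_+(X)$ and $b=\sigma_-(X)$. Then $\|a\|\le\|X\|$, and $\|b\|\le\|X^t\|=\|X\|$ by Lemma~\ref{lem:op}; this is where symmetry is used. By \eqref{eq:mixed},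
\[
(ab^*)_{ij}=\sum_k\sigma_+(X_{ik})\sigma_-(X_{jk}^*)=0,\qquad(a^*b)_{ij}=\sum_k\sigma_+(X_{ki}^*)\sigma_-(X_{kj})=0 .
\]
The following elementary fact now applies:
\begin{equation}\label{eq:orth}
ab^*=0=a^*b\quad\Longrightarrow\quad\|a+b\|=\max(\|a\|,\|b\|),
\end{equation}
because $(a+b)^*(a+b)=a^*a+b^*b$ is a sum of two positive operators with product zero. Hence $\|\sigma(X)\|\le\|X\|$, so $\|\sigma\|_{\mathrm{scb}}\le1$, and $\Pi=T^{-1}\sigma(\cdot)T$ satisfies $\|\Pi\|_{\mathrm{scb}}\le\|T\|\|T^{-1}\|<\infty$.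

\subsection*{Symmetric complete boundedness implies similarity}
Let $\gamma=\|\Pi\|_{\mathrm{scb}}<\infty$. Extend $\Pi$ to $M$, with the same norm and scb norm, and take $E_\pm$, $\Pi_\pm$ from Proposition~\ref{prop:split}. Since $\Pi_\pm(X)$ is $\Pi(X)$ multiplied on the left by a diagonal matrix with entries $E_\pm$, Lemma~\ref{lem:cap} gives, for all matrices $X$ over $M$,
\begin{equation}\label{eq:bounds}
\|\Pi(X)\|\le\gamma\|X\|_\cap,\qquad\|\Pi_\pm(X)\|\le\|E_\pm\|\,\gamma\,\|X\|_\cap .
\end{equation}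
Theorem~\ref{thm:B} would give $\|\Pi_+\|_{\mathrm{cb}}\le\|E_+\|^2\gamma^2$. Repeating its proof and using \eqref{eq:mixed} saves one factor $\|E_+\|$.

Let $X\in M_m(M)$ with $\|X\|\le1$ and factor $X=RC$ by Proposition~\ref{prop:fact}. Since $\Pi_+$ is multiplicative and $\Pi_+(R)\Pi_-(C)=0$,
\[
\Pi_+(X)=\Pi_+(R)\Pi_+(C)=\Pi_+(R)\Pi(C).
\]
By \eqref{eq:bounds}, $\|\Pi_+(X)\|\le\|E_+\|\gamma^2(1+\varepsilon)^{1/2}$, so $\|\Pi_+\|_{\mathrm{cb}}\le\|E_+\|\gamma^2$.

The map $\Pi_-$ need not be completely bounded on $M$, but it is a homomorphism of the von Neumann algebra $M^{op}$. Let $X$ be a contraction in $M_m(M^{op})$ and apply Proposition~\ref{prop:fact} to $M^{op}$: $X=R\cdot C$ with the product taken over $M^{op}$, and with the stated bounds for $\|R\|_\cap$ and $\|C\|_\cap$. These norms are the same over $M$ and over $M^{op}$ (Lemma~\ref{lem:op}), so \eqref{eq:bounds} applies. Since $\Pi_-(R)\Pi_+(C)=0$, we have $\Pi_-(X)=\Pi_-(R)\Pi_-(C)=\Pi_-(R)\Pi(C)$. Hence $\Pi_-:M^{op}\to B(H)$ has cb norm at most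 $\|E_-\|\gamma^2$.

To straighten both parts with a single operator $T$, we combine them into one homomorphism. Define
\[
\Phi:\mathcal A\oplus\mathcal A^{op}\to B(H),\qquad\Phi(a,b)=\Pi_+(a)+\Pi_-(b).
\]
By \eqref{eq:mixed}, $\Phi(a,b)\Phi(a',b')=\Pi_+(aa')+\Pi_-(b'b)=\Phi\big((a,b)(a',b')\big)$. So $\Phi$ is a homomorphism of the $C^*$-algebra $\mathcal A\oplus\mathcal A^{op}$, and since $\|\Pi\|\le\gamma$,
\begin{equation}\label{eq:Phi}
\|\Phi\|_{\mathrm{cb}}\le(\|E_+\|+\|E_-\|)\gamma^2\le2\|\Pi\|^3\gamma^2\le2\gamma^5 .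
\end{equation}
By Theorem~\ref{thm:haagerup} there is an invertible $T\in B(H)$ such that $T\Phi(\cdot)T^{-1}$ is a $*$-homomorphism. For $a\in\mathcal A$ we have $\Pi(a)=\Phi(a,a)$ and $(a,a)^*=(a^*,a^*)$. Hence the Jordan homomorphism $T\Pi(\cdot)T^{-1}$ preserves adjoints, that is, $\Pi$ is similar to a $*$-Jordan homomorphism.

\subsection*{The constant}
Here we use Paulsen's theorem \cite{Paulsen}: \emph{a unital completely bounded homomorphism $\Phi$ of a unital operator algebra into $B(H)$ admits an invertible $T$ with $\|T\|\|T^{-1}\|=\|\Phi\|_{\mathrm{cb}}$ and $\|T\Phi(\cdot)T^{-1}\|_{\mathrm{cb}}\le1$.} Suppose $\mathcal A$ is unital and $\Pi(1)=I$; this hypothesis is used only here. Then $\Phi(1,1)=\Pi(1)=I$, so the theorem applies to the unital $C^*$-algebra $\mathcal A\oplus\mathcal A^{op}$, and by \eqref{eq:Phi} it gives $T$ with $\|T\|\|T^{-1}\|\le2\gamma^5$ and $\Psi=T\Phi(\cdot)T^{-1}$ contractive. If $u$ is unitary, then $\Psi(u)$ is a contraction with contractive inverse $\Psi(u^*)$, so $\|\xi\|\le\|\Psi(u)\xi\|\le\|\xi\|$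 for $\xi\in H$; thus $\Psi(u)$ is unitary and $\Psi(u^*)=\Psi(u)^*$. The unitaries span a unital $C^*$-algebra, so $\Psi$ is a $*$-homomorphism, and $T$ is as required. This completes the proof of Theorem~\ref{thm:A}.

\begin{remark}
In the exponent $5=3+2$, the $3$ is the cost of the splitting and the $2$ is the length of the factorization. For a unital homomorphism $\pi$ of a unital $C^*$-algebra no splitting is needed: Paulsen's theorem and Theorem~\ref{thm:B} give $T$ with $\|T\|\|T^{-1}\|=\|\pi\|_{\mathrm{cb}}\le\|\pi\|_{\mathrm{scb}}^2$.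
\end{remark}

\section{The gap between the two norms: proof of Theorem~\ref{thm:C}}\label{sec:sharp}

\subsection*{Part (i)}
The direct sum of all irreducible representations $\rho$ of $\mathcal A$ is a faithful $*$-representation, so $\|X\|=\sup_\rho\|\rho(X)\|$ for $X\in M_m(\mathcal A)$. If $\rho$ has dimension $j\le N$, then $\|\rho(X^t)\|=\|\rho(X)^t\|\le j\|\rho(X)\|\le N\|X\|$ by Example~\ref{ex:transpose}. Hence $\|X\|_\cap\le N\|X\|$, and Lemma~\ref{lem:cap} gives $\|\varphi(X)\|\le N\|\varphi\|_{\mathrm{scb}}\|X\|$.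

\subsection*{Part (ii): the idea}
Let $\sigma$ be a $*$-representation of $\mathcal A$ on $K$, let $P_0+P_1+P_2=1$ be orthogonal projections, and conjugate $\sigma$ by $D=P_0+cP_1+c^2P_2$. The block of $D^{-1}\sigma(\cdot)D$ in position $(i,j)$ is $c^{\,j-i}P_i\sigma(\cdot)P_j$. All blocks except the $(0,2)$ corner have cb norm at most $c$. The corner carries the factor $c^2$, so we want $P_0\sigma(\cdot)P_2$ to have cb norm at least $1$ but scb norm of order $1/c$. The normalized transpose $t_k/k$ has these properties, and \eqref{eq:elementary} writes it as $V\sigma(\cdot)W$ with a row $V$ and a column $W$. The projections $P_0=V^*V$ and $P_2=WW^*$ are orthogonal only if $VW=0$, and $VW$ is a multiple of $\sum_{i,j}e_{ij}^2$. Since $e_{ij}^2=0$ for $i\ne j$, we simply delete the diagonal terms.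

\subsection*{The construction}
Fix $c\ge1$ and put $k=c+1$. By assumption there is an irreducible representation $\rho:\mathcal A\to B(L)$ with $\dim L\ge k$. Choose orthonormal vectors $\xi_1,\dots,\xi_k\in L$, let $e_{ij}\eta=\langle\eta,\xi_j\rangle\xi_i$ and $p=\sum_ie_{ii}$, and identify $pL$ with $\mathbb C^k$ and $pB(L)p$ with $M_k$. Let $I=\{(i,j):1\le i,j\le k,\ i\ne j\}$, let $K=\bigoplus_IL$, and let $\sigma=\bigoplus_I\rho$. Define the row $V:K\to L$ and the column $W:L\to K$ by
\[
V(\eta_{ij})_{(i,j)\in I}=c^{-1/2}\sum_{i\ne j}e_{ij}\eta_{ij},\qquad W\eta=c^{-1/2}(e_{ij}\eta)_{(i,j)\in I}.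
\]
Each index $i$ has $k-1=c$ partners $j\ne i$, so
\[
VV^*=\frac1c\sum_{i\ne j}e_{ii}=p,\qquad W^*W=\frac1c\sum_{i\ne j}e_{jj}=p,\qquad VW=\frac1c\sum_{i\ne j}e_{ij}^2=0 .
\]
Thus $V$ and $W$ are partial isometries, $P_0=V^*V$ and $P_2=WW^*$ are projections, and $P_0P_2=V^*(VW)W^*=0$. Put
\[
P_1=1-P_0-P_2,\qquad D=P_0+cP_1+c^2P_2,\qquad\pi_c=D^{-1}\sigma(\cdot)D .
\]
Then $\pi_c$ is a bounded homomorphism similar to the $*$-homomorphism $\sigma$, and it is unital if $\mathcal A$ is, because $\rho$ then is. Let $\kappa(a)=p\rho(a)p\in M_k$, a completely contractive map, and let $\Delta(b)=\sum_ie_{ii}be_{ii}$ be the diagonal part of $b\in M_k$. By \eqref{eq:elementary},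
\begin{equation}\label{eq:phi}
\phi(a):=V\sigma(a)W=\frac1c\sum_{i\ne j}e_{ij}\rho(a)e_{ij}=\frac1c\,(t_k-\Delta)\big(\kappa(a)\big),
\end{equation}
and $P_0\pi_c(a)P_2=c^2V^*\phi(a)W^*$.

\subsection*{Upper bound for the scb norm}
For $X\in S_n(\mathcal A)$, \eqref{eq:partial} gives $\|t_k(\kappa(X))\|=\|\kappa(X)^t\|=\|\kappa(X)\|\le\|X\|$. A map of the form $b\mapsto\sum_iQ_ibQ_i$ with mutually orthogonal projections $Q_i$ is completely contractive, by the row--column estimate of Example~\ref{ex:transpose}; this applies to $\Delta$. So $\|\phi\|_{\mathrm{scb}}\le2/c$, and the $(0,2)$ corner of $\pi_c$ has scb norm at most $2c$. The remaining blocks are estimated in cb norm. The diagonal part $\sum_iP_i\sigma(\cdot)P_i$ contributes at most $1$. The part $c\,(P_0\sigma(\cdot)P_1+P_1\sigma(\cdot)P_2)$ contributes at most $c$ by \eqref{eq:orth}, since $P_1P_2=0$ and $P_0P_1=0$; for the same reason $c^{-1}(P_1\sigma(\cdot)P_0+P_2\sigma(\cdot)P_1)$ contributes at most $c^{-1}$. The corner $c^{-2}P_2\sigma(\cdot)P_0$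 contributes at most $c^{-2}$. Altogether
\[
\|\pi_c\|_{\mathrm{scb}}\le2c+1+c+c^{-1}+c^{-2}\le3c+3 .
\]

\subsection*{Lower bound for the cb norm}
From $V=VP_0$ and $W=P_2W$ we get $VD^{-1}=V$ and $DW=c^2W$, so $V\pi_c(a)W=c^2\phi(a)$ and $\|\pi_c\|_{\mathrm{cb}}\ge c^2\|\phi\|_{\mathrm{cb}}$. It remains to show $\|\phi\|_{\mathrm{cb}}\ge1$, and we test $\phi$ on an approximate flip.

Since $\rho$ is irreducible, $\rho(\mathcal A)$ is weakly dense in $B(L)$, so the $C^*$-algebra $\rho_k(M_k(\mathcal A))$ is weakly dense in $M_k(B(L))=B(\mathbb C^k\otimes L)$. By Kaplansky's density theorem its open unit ball is strongly dense in the unit ball of $B(\mathbb C^k\otimes L)$, and a $*$-homomorphism maps the open unit ball onto the open unit ball of its range. Regard the flip $F\in M_k(M_k)$ as a contraction on $\mathbb C^k\otimes L$ that vanishes on the orthogonal complement of $\mathbb C^k\otimes pL$. After compression to the finite-dimensional space $\mathbb C^k\otimes pL$, strong convergence becomes norm convergence.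 So there are $X$ in the unit ball of $M_k(\mathcal A)$ with $\kappa(X)$ arbitrarily close to $F$ in norm, and by \eqref{eq:phi} $\phi(X)$ is then arbitrarily close to $\frac1c\big(t_k(F)-\Delta(F)\big)$. Here $t_k(F)=kP_\Omega$ by \eqref{eq:flip}. The matrix $\Delta(F)$ has $(i,j)$ entry $\delta_{ij}e_{ii}$, so it fixes each $\xi_i\otimes\xi_i$ and hence $\Omega$. Therefore
\[
\tfrac1c\big(t_k(F)-\Delta(F)\big)\Omega=\frac{k-1}{c}\,\Omega=\Omega ,
\]
which gives $\|\phi\|_{\mathrm{cb}}\ge1$ and $\|\pi_c\|_{\mathrm{cb}}\ge c^2$.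

\subsection*{Consequences for the exponents}
By Theorem~\ref{thm:B}, $\|\pi_c\|_{\mathrm{scb}}\ge c\ge1$, so $\|\pi_c\|_{\mathrm{scb}}^\alpha\le\max\big(1,(3c+3)^\alpha\big)$ for every real $\alpha$. If $\|\pi\|_{\mathrm{cb}}\le K\|\pi\|_{\mathrm{scb}}^\alpha$ held for all bounded homomorphisms $\pi$ of $\mathcal A$ with finite scb norm, then $c^2\le K\max\big(1,(3c+3)^\alpha\big)$ for all $c$, which forces $\alpha\ge2$. Finally, if $T\pi_c(\cdot)T^{-1}$ is a $*$-Jordan homomorphism, then it is multiplicative and $*$-preserving, hence a $*$-homomorphism, and $\|T\|\|T^{-1}\|\ge\|\pi_c\|_{\mathrm{cb}}\ge c^2$. So a bound $\|T\|\|T^{-1}\|\le K\|\Pi\|_{\mathrm{scb}}^\alpha$ in Theorem~\ref{thm:A} also requires $\alpha\ge2$. This completes the proof of Theorem~\ref{thm:C}.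

\begin{thebibliography}{9}

\bibitem{KR}
Kadison and Ringrose, Volume II, \S8.3.

\bibitem{Paulsen}
Paulsen, Proc. AMS \textbf{92} (1984), 225--228.

\bibitem{scb}
\emph{Symmetrically Completely Bounded Linear Maps Between $C^{*}$-Algebras},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 1F57211D11069067175161AD7ED53E24/\allowbreak S0008439500009954a.pdf/\allowbreak symmetrically\_\allowbreak completely\_\allowbreak bounded\_\allowbreak linear\_\allowbreak maps\_\allowbreak between\_\allowbreak calgebras.pdf}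

\end{thebibliography}
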